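# Growth below the critical power without an a priori bound: radial solutions of $\Delta^2u=g(u)$ in a ball

## 1. Growth below $t^{\sigma}$ and the bound one would guess

Let $N>4$, let $B=\{x\in\mathbb R^N:|x|<1\}$, and put
$$\sigma=\frac{N+4}{N-4},\qquad q=\frac{N}{N-4},\qquad\text{so that } 1<q<\sigma,\quad \sigma-q=\frac4{N-4}.$$
For $N=8$, for instance, $q=2$ and $\sigma=3$. Let $g:\mathbb R^+\to\mathbb R^+$ be continuous. We study positive, radially symmetric solutions $u\in C^4(\bar B)$ of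
$$\Delta^2u=g(u)\ \text{ in }B,\qquad u=\frac{\partial u}{\partial n}=0\ \text{ at }\partial B. \tag{1}$$
Let $\lambda_1>0$ be the first eigenvalue of $\Delta^2$ on $B$ under these (Dirichlet) boundary conditions. We say that (1) has an a priori bound if there is a constant $C<\infty$ with $\|u\|_\infty\le C$ for every such solution. Three conditions on $g$ enter.

* (i) $\lim_{t\to\infty}g(t)/t>\lambda_1$, the value $+\infty$ being allowed.
* (ii) $g(t)t^{-\beta}$ is decreasing for large $t$, for some $\beta<\sigma$.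
* (ii$'$) $\lim_{t\to\infty}g(t)t^{-\sigma}=0$.

The text "On A Priori Estimates For Positive Solutions", where the problem is posed, records two facts. First, (i) and (ii) together give an a priori bound. Second, for $\Delta^2u=\lambda u^\beta$ with $\beta\ge\sigma$, $\lambda>0$ and the same boundary conditions there is no positive solution at all, so the power $\sigma$ is a natural barrier. It then asks whether (ii$'$) can replace (ii). Condition (ii$'$) is weaker: if $g(t)t^{-\beta}$ is eventually decreasing, it is bounded, and $g(t)t^{-\sigma}\to0$ because $\beta<\sigma$.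

The answer one would first guess is yes: (ii$'$) says that $g$ grows more slowly than the critical power, and nothing else seems to matter. We test the guess.

**Linear $g$.** Let $g(t)=\lambda t$ with $\lambda>\lambda_1$, and let $\varphi_1>0$ be a first eigenfunction (its positivity is recalled in Section 4). Multiply (1) by $\varphi_1$ and integrate by parts: $\lambda_1\int u\varphi_1=\lambda\int u\varphi_1$, which is impossible for $u>0$. There are no positive solutions, and the bound is trivially true. For $\lambda=\lambda_1$ all multiples $s\varphi_1$, $s>0$, are solutions and there is no bound, so the strict inequality in (i) is needed.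

**Powers.** Let $g(t)=t^\beta$ with $1<\beta<\sigma$. For $\beta<\beta'<\sigma$ the function $g(t)t^{-\beta'}=t^{\beta-\beta'}$ is decreasing. So (ii) holds, and the quoted result gives a bound. The guess survives.

**Oscillation.** Let $g(t)=t^\beta(2+\sin t)$ with $1<\beta<\sigma$. Then (i) and (ii$'$) hold. For any $\beta'$ the derivative of $g(t)t^{-\beta'}$ at $t=2\pi n$ is $t^{\beta-\beta'-1}\big(2(\beta-\beta')+t\big)$, which is positive for large $n$. So (ii) fails, although the growth is as far below $t^\sigma$ as we like.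

The third test shows that (ii) is two conditions in one: a growth condition and a regularity condition. Regularity gives a comparison between heights. If $g(t)t^{-\beta}$ decreases on $[t_0,\infty)$, then
$$g(\theta t)\ge\theta^\beta g(t)\qquad\text{whenever }0<\theta\le1,\ \theta t\ge t_0. \tag{2}$$
Large values of $g$ at height $t$ force large values at all lower heights. Condition (ii$'$) contains nothing of this kind.

## 2. What a blow-up limit remembers of $g$

The sensible way to prove a bound is to rescale. Assume for this section that $g(t)/t\to\infty$, and that there are solutions $u_k$ with $M_k=\|u_k\|_\infty\to\infty$. (Lemma 1 below shows that the maximum is at $0$.) Put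
$$\Gamma_k=\max_{[0,M_k]}g,\qquad \mu_k=(M_k/\Gamma_k)^{1/4}\to0,\qquad v_k(x)=u_k(\mu_kx)/M_k .$$
Then $0\le v_k\le1=v_k(0)$ and $\Delta^2v_k=f_k$ on $|x|<1/\mu_k$, with $f_k=g(M_kv_k)/\Gamma_k\in[0,1]$. One passes to a limit $v$ on $\mathbb R^N$ with $\Delta^2v=f$, where $f$ is a weak-$*$ limit of the $f_k$, and hopes that no such $v$ exists.

Suppose that (ii) holds and that $g$ is nondecreasing. Then $\Gamma_k=g(M_k)$, and (2) gives $f_k\ge v_k^\beta$ wherever $M_kv_k\ge t_0$. So $f\ge v^\beta$: the limit satisfies a genuine nonlinear inequality. Under (ii$'$) alone we know only $0\le f\le1$, and here the argument stops, because entire positive solutions then exist. Indeed, let $\psi(x)=\Psi(|x|)\ge0$ be smooth, not identically zero, with $\Psi$ nonincreasing and zero on $[\frac23,\infty)$, and let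
$$V(x)=a\int_{\mathbb R^N}|x-y|^{4-N}\psi(y)\,dy,\qquad a>0\text{ chosen so that }V(0)=1 .$$
Let $|S|$ be the area of the unit sphere. Since $\Delta|z|^{4-N}=-2(N-4)|z|^{2-N}$ and $\Delta|z|^{2-N}=-(N-2)|S|\delta_0$, we have $\Delta^2V=b\,\psi$ with $b=2a(N-4)(N-2)|S|>0$. Also $w=-\Delta V>0$, so $-r^{N-1}V'(r)=\int_0^rs^{N-1}w\,ds>0$, and $V$ decreases strictly from $1$ to $0$. Hence $b\psi$ is a function of $V$: we have $\Delta^2V=\gamma(V)$ with $\gamma\ge0$ continuous and $\gamma(t)=0$ for $t\le V(\frac23)$. A dilation $V(\lambda x)$ multiplies the right side by $\lambda^4$, so we may also have $\gamma\le1$. No nonexistence theorem can exclude this limit.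

So an irregular $g$ may be large near the height of the peak of $u$ and negligible at the heights just below. This turns out to be enough to destroy the bound.

## 3. Two theorems with threshold $t^{N/(N-4)}$

**Theorem A.** Let $N>4$ and let $\omega:[0,\infty)\to(0,\infty)$ be nondecreasing with $\omega(t)\to\infty$. There is $g\in C^\infty([0,\infty))$, positive and strictly increasing, with
$$\lim_{t\to\infty}g(t)/t=+\infty,\qquad g(t)\le2\,\omega(t)\,t^q\ \text{ for all large }t,$$
and there are positive radial $u_k\in C^\infty(\bar B)$ solving (1) with $\|u_k\|_\infty\to\infty$.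

Take $\omega(t)=(1+t)^{2/(N-4)}$. Since $q-\sigma=-\frac4{N-4}$, we get $g(t)t^{-\sigma}=O(t^{-2/(N-4)})\to0$. So (i) and (ii$'$) hold and no a priori bound exists: **the answer to the question is no, for every $N>4$**, even for $C^\infty$, positive, strictly increasing $g$. In particular (ii) cannot be replaced by (ii$'$), and some regularity condition on $g$ is needed.

**Theorem B.** Let $g:[0,\infty)\to[0,\infty)$ be continuous with $\liminf_{t\to\infty}g(t)/t>\lambda_1$ and $\limsup_{t\to\infty}g(t)t^{-q}<\infty$. Then there is $C<\infty$ with $\|u\|_\infty\le C$ for all positive radial solutions $u\in C^4(\bar B)$ of (1).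

Together: with no regularity assumption, $g(t)=O(t^{N/(N-4)})$ suffices for the bound, and no weaker condition $g(t)\le\omega(t)t^{N/(N-4)}$ with $\omega$ nondecreasing and $\omega\to\infty$ suffices, however slowly $\omega$ grows. For $N=8$, $g=O(t^2)$ is enough, and $g\le2t^2\log(e+t)$ is not.

## 4. Boggio's kernel and its four estimates

Write $B_r=\{|x|<r\}$. Let $G$ be the Green function of $\Delta^2$ in $B$ under Dirichlet conditions, and $G[h](x)=\int_BG(x,y)h(y)\,dy$. We use these textbook facts.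

* If $u\in C^4(\bar B)$ satisfies $u=\partial_nu=0$ on $\partial B$, then $u=G[\Delta^2u]$.
* $G$ maps bounded sets of $C(\bar B)$ into bounded sets of $C^1(\bar B)$ (Agmon–Douglis–Nirenberg $L^s$ theory). If $h\in C^{j,\alpha}(\bar B)$ with $0<\alpha<1$, then $u=G[h]\in C^{j+4,\alpha}(\bar B)$, and $u$ solves $\Delta^2u=h$ with Dirichlet data.

For example, $\Delta^2(1-|x|^2)^2=\Delta^2|x|^4=8N(N+2)$, so $G[1](x)=\dfrac{(1-|x|^2)^2}{8N(N+2)}$.

Boggio's formula (Boggio 1905; see Gazzola–Grunau–Sweers, *Polyharmonic Boundary Value Problems*, Lemma 2.27) reads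
$$G(x,y)=k_N|x-y|^{4-N}\int_1^{[xy]/|x-y|}(v^2-1)v^{1-N}\,dv,\qquad [xy]^2-|x-y|^2=(1-|x|^2)(1-|y|^2), \tag{3}$$
with $k_N>0$. Since only $|x|,|y|,|x-y|$ enter, $G[h]$ is radial when $h$ is radial. From (3) we extract four estimates, with constants depending only on $N$.

**(G1)** $0<G(x,y)\le C_1|x-y|^{4-N}$. This holds because $\int_1^\infty(v^2-1)v^{1-N}dv<\infty$ for $N>4$.

**(G2)** $G(x,y)\ge c_1|x-y|^{4-N}$ if $|x|,|y|\le\frac12$. Here $|x-y|\le1$, so $[xy]^2/|x-y|^2\ge1+\frac34\cdot\frac34=\frac{25}{16}$, and the integral in (3) is at least $\int_1^{5/4}(v^2-1)v^{1-N}dv>0$.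

**(G3)** $G(x,y)\le C(1-|y|)^2$ if $|x|\le\frac12$ and $|y|\ge\frac34$. Put $\tau=[xy]/|x-y|$. Since $|x-y|\ge\frac14$, we get $\tau^2-1\le16(1-|y|^2)\le32(1-|y|)$, and $\tau-1=\frac{\tau^2-1}{\tau+1}\le16(1-|y|)$. The integral is at most $(\tau^2-1)(\tau-1)\le512(1-|y|)^2$, and $|x-y|^{4-N}\le4^{N-4}$.

**(G4)** *If $h\ge0$ is radial, then* $G[h](x)\le C_1\displaystyle\int_B\max(|x|,|y|)^{4-N}h(y)\,dy$.

To prove (G4), let $A(x,s)$ be the mean of $|x-y|^{4-N}$ over the sphere $|y|=s$. We claim that $A(x,s)\le\max(|x|,s)^{4-N}$. For $\eta>0$ let $\phi_\eta(z)=(|z|^2+\eta)^{(4-N)/2}$. A direct computation gives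
$$\Delta\phi_\eta=(4-N)(|z|^2+\eta)^{-N/2}\big(2|z|^2+N\eta\big)\le0 .$$
So $y\mapsto\phi_\eta(x-y)$ is smooth and superharmonic, and its mean over $|y|=s$ is at most its value at $y=0$, which is $\phi_\eta(x)\le|x|^{4-N}$. Let $\eta\downarrow0$; monotone convergence gives $A(x,s)\le|x|^{4-N}$. Finally $A(x,s)$ is the mean of $\big||x|\theta-s\theta'\big|^{4-N}$ over unit vectors $\theta,\theta'$. It is symmetric in $|x|$ and $s$, so $A(x,s)\le s^{4-N}$ as well. Integrate (G1) in polar coordinates.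

**The first eigenfunction.** The operator $h\mapsto G[h]$ is compact, self-adjoint and positive on $L^2(B)$, with largest eigenvalue $1/\lambda_1=\max\langle G[\varphi],\varphi\rangle/\|\varphi\|^2$. If $\varphi$ is a maximizer, then so is $|\varphi|$, because $G>0$ gives $\langle G[|\varphi|],|\varphi|\rangle\ge\langle G[\varphi],\varphi\rangle$. Hence $|\varphi|=\lambda_1G[|\varphi|]>0$ in $B$. The average of $|\varphi|$ over all rotations is a positive radial eigenfunction $\varphi_1$, smooth on $\bar B$ by elliptic regularity.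

## 5. Averages of $-\Delta u$ over balls

This section says how a radial solution decreases. The point is that $-u'(r)/r$ is an average.

**Lemma 1.** Let $u\in C^4(\bar B)$ be radial, $u\not\equiv0$, $\Delta^2u=h\ge0$, $u=u'=0$ at $r=1$, and put $w=-\Delta u$. Then $w$ is nonincreasing in $r$; $-u'(r)/r$ is nonincreasing on $(0,1]$; $u'<0$ on $(0,1)$; and
$$-u'(r)\le\frac83\,\frac{u(r/2)}r\qquad(0<r\le1). \tag{4}$$

*Proof.* Since $\Delta w=-h$, we have $r^{N-1}w'=-\int_0^rs^{N-1}h\,ds\le0$. Let $F(r)=\int_0^rs^{N-1}w\,ds=-r^{N-1}u'(r)$. Then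
$$-\frac{u'(r)}r=\frac{F(r)}{r^N}=\frac1N\cdot\big(\text{average of }w\text{ over }B_r\big),$$
which is nonincreasing because $w$ is. It vanishes at $r=1$, so $F\ge0$ and $u'\le0$.

Suppose $F(r_0)=0$ with $0<r_0<1$. By monotonicity and $F\ge0$, $F=0$ on $[r_0,1]$, so $w=0$ on $(r_0,1)$. Since $w$ is nonincreasing, $w\ge0$ on $(0,r_0)$, and $F(r_0)=0$ gives $w\equiv0$ there. So $u'\equiv0$ and $u\equiv0$, a contradiction. Hence $u'<0$ on $(0,1)$ and $u\ge0$.

For $s\le r$ we have $-u'(s)\ge\frac sr(-u'(r))$. Therefore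
$$u(r/2)\ge\int_{r/2}^r(-u'(s))\,ds\ge\frac{-u'(r)}r\int_{r/2}^rs\,ds=\frac38\,r\,(-u'(r)).\qquad\square$$

So under (1) every positive radial solution is strictly decreasing in $r$, and $\|u\|_\infty=u(0)$.

## 6. Reading $g$ off a solution, and the conflict between two solutions

By Lemma 1, any radial $f\ge0$, say $f\in C^1(\bar B)$ with $f\not\equiv0$, gives a strictly decreasing $u=G[f]$. Let $r(t)$ be the inverse of $r\mapsto u(r)$, and *define* $g(t)=f(r(t))$ on $[0,u(0)]$. Then $\Delta^2u=g(u)$ by construction.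

**Example.** Let $s=1-r^2$ and $u=s^2+\frac N{24}s^3$. Since $\Delta^2s^2=8N(N+2)$ and $\Delta^2s^3=24N(N+2)-24(N+2)(N+4)r^2$, we find
$$\Delta^2u=N(N+2)\big[8+N-(N+4)r^2\big]=N(N+2)\big[4+(N+4)s\big].$$
As $u$ is a strictly increasing function of $s$, this is $g(u)$ with $g(t)=N(N+2)\,[4+(N+4)s(t)]$, where $s(t)\ge0$ is the root of $s^2+\frac N{24}s^3=t$.

Which growth does a tall solution require? Fix $\psi(x)=\Psi(|x|)\ge0$ in $C^\infty$, with $\Psi$ nonincreasing, constant on $[0,\frac13]$, zero on $[\frac23,\infty)$, and $\int_{\mathbb R^N}\psi=1$. For $m>0$ and $0<\rho\le\frac12$ let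
$$f_{m,\rho}(x)=m\,\rho^{-N}\psi(x/\rho),\qquad P_\rho(x)=\max(|x|,\rho)^{4-N}.$$
So $f_{m,\rho}$ has mass $m$, height $m\rho^{-N}\Psi(0)$, and support in $|x|\le\frac23\rho$. If $\rho\le|x|\le\frac12$ and $y\in\operatorname{supp}f_{m,\rho}$, then $|x-y|\le2|x|$, so (G2) gives
$$G[f_{m,\rho}](x)\ge c_2\,m\,|x|^{4-N},\qquad c_2=2^{4-N}c_1\qquad(\rho\le|x|\le\tfrac12). \tag{5}$$
At $|x|=\rho$ the value is at least $A(\rho):=c_2m\rho^{4-N}$, and $A(\rho)^q=c_2^qm^q\rho^{-N}$. Hence
$$\text{height of }f_{m,\rho}=m\rho^{-N}\Psi(0)=\Psi(0)\,c_2^{-q}\,m^{1-q}\,A(\rho)^q. \tag{6}$$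
This is where $q=N/(N-4)$ comes from: with mass $m$ fixed and $\rho\to0$, a right side of size $\text{const}\cdot t^q$, active only at heights $t\ge A(\rho)$, produces a solution of height at least $A(\rho)$.

This settles one solution. With two solutions of heights $t_1<t_2$ there is a conflict: the first fixes $g$ on $[0,t_1]$, and the second takes all values in $[0,t_1]$ on its way to the boundary, so there it must satisfy an equation we are no longer free to choose. Prescribing $u_2=G[f_2]$ is impossible. The remedy is to *solve*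
$$\Delta^2u=g_{\rm old}(u)+f_{m,\rho}$$
by a fixed point theorem, and only afterwards read off the *new* part of $g$ from $f_{m,\rho}=h(u)$. By (5) and the sign of $g_{\rm old}$, we have $u\ge A(\rho)$ wherever $f_{m,\rho}\ne0$. So $h$ vanishes below $A(\rho)$, and if $A(\rho)>t_1$ the addition of $h$ leaves the first solution untouched.

The fixed point must exist for a fixed $m$ and all small $\rho$. Its tail looks like $mP_\rho$, so $g_{\rm old}$ must be integrable along $P_\rho$, uniformly in $\rho$. By (5), the $q$-th power fails: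
$$\int_{\rho<|x|<1/2}G[f_{m,\rho}]^q\,dx\ge|S|(c_2m)^q\int_\rho^{1/2}r^{-N}r^{N-1}dr=|S|(c_2m)^q\log\frac1{2\rho}\to\infty ,$$
while for $p<q$ the integral $\int_0^1r^{-(N-4)p}r^{N-1}dr$ converges. So we take a background growth $t^p$ with $1<p<q$ and new terms $h_j$ that are *bounded*. At every finite stage $g_{\rm old}$ then grows like $t^p$ only; the power $q$ is reached just at the sparse heights where the $h_j$ switch on.

## 7. Potentials of concentrated functions

Fix $p\in(1,q)$ from now on.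

**Lemma 2.** There is $C_2=C_2(N,p,\Psi)$ such that $G[f_{m,\rho}]\le C_2\,m\,P_\rho$ and $G[P_\rho^p]\le C_2P_\rho$ for all $m>0$ and $0<\rho\le\frac12$.

*Proof.* Let $h\ge0$ be radial. If $|x|\ge\rho$, (G4) gives $G[h](x)\le C_1|x|^{4-N}\int_Bh$. If $|x|<\rho$, (G4) gives $G[h](x)\le C_1\int_B|y|^{4-N}h\,dy$. The part $|y|\ge\rho$ of this integral is at most $\rho^{4-N}\int_Bh$. The part $|y|<\rho$ is at most $\sup_{B_\rho}h\cdot|S|\int_0^\rho s^3ds=\frac{|S|}4\rho^4\sup_{B_\rho}h$. So
$$G[h](x)\le C_1\Big(\rho^{4-N}\int_Bh+\tfrac{|S|}4\rho^4\sup_{B_\rho}h\Big)\qquad(|x|<\rho).$$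
For $h=f_{m,\rho}$ we have $\int_Bh=m$ and $\rho^4\sup h=m\Psi(0)\rho^{4-N}$. For $h=P_\rho^p$ we have $\int_Bh\le|S|\int_0^1r^{N-1-(N-4)p}dr<\infty$, as $(N-4)p<N$, and $\rho^4\sup_{B_\rho}h=\rho^{4-N}\rho^{N-(N-4)p}\le\rho^{4-N}$. In both cases the bounds have the required form. $\square$

## 8. Proof of Theorem A: adding one solution at a time

Let $g_0(t)=\varepsilon(1+t^2)^{p/2}$ with $0<\varepsilon\le1$ so small that $\varepsilon3^p\|G[1]\|_\infty\le\frac12$. For $k\ge1$ we construct $m_k>0$, $\rho_k\in(0,\frac12]$, $A_k\ge k$, a nondecreasing $h_k\in C^\infty([0,\infty))$ and a positive radial $u_k\in C^\infty(\bar B)$ such that, with $g_k=g_0+h_1+\dots+h_k$ and $D_k=m_k\rho_k^{-N}\Psi(0)$,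

1. $h_k=0$ on $[0,A_k]$ and $0\le h_k\le D_k\le2^{-k}\omega(A_k)A_k^q$;
2. $\Delta^2u_k=g_k(u_k)$ in $B$, $u_k=\partial_nu_k=0$ on $\partial B$;
3. $u_k(0)\ge A_k$, and $A_k>u_{k-1}(0)$ if $k\ge2$.

Suppose stages $1,\dots,k-1$ are done (nothing, if $k=1$).

**Step 1: a majorant for the old nonlinearity.** The purpose is to bound $g_{k-1}(t)$ by a constant that does no harm plus a multiple of a $p$-th power. Let $U>0$ and $0\le t\le\frac12+U$. Then $g_0(t)\le\varepsilon(1+t)^p\le\varepsilon(\frac32+U)^p\le\varepsilon3^p+\varepsilon2^pU^p$; the last inequality is seen by treating $U\le\frac32$ and $U\ge\frac32$ separately. If $h_j(t)\ne0$ for some $j<k$, then $t\ge A_j\ge1$, so $U\ge\frac12$, $2U\ge1$, and $h_j(t)\le D_j\le D_j(2U)^p$. Summing,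
$$g_{k-1}(t)\le\varepsilon3^p+E\,U^p,\qquad E=2^p\Big(\varepsilon+\sum_{j<k}D_j\Big)\qquad(0\le t\le\tfrac12+U). \tag{7}$$

**Step 2: the mass is chosen first.** Since $p>1$, we can choose $m=m_k>0$ with
$$E\,(2C_2)^p\,m^{p-1}\le1. \tag{8}$$
This choice depends on the earlier stages but not on $\rho$. That is essential, because (6) is useful only for $\rho\to0$ at fixed $m$.

**Step 3: a solution for every $\rho\in(0,\frac12]$.** The purpose is to solve $\Delta^2u=g_{k-1}(u)+f$ with $f=f_{m,\rho}$. Put $U=2C_2mP_\rho$ and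
$$K=\{u\in C(\bar B)\text{ radial}:0\le u\le\tfrac12+U\},\qquad Tu=G[g_{k-1}(u)+f].$$
$K$ is nonempty, closed, convex and bounded in $C(\bar B)$. For $u\in K$ the function $Tu$ is radial and $\ge0$. By (7) applied pointwise, the choice of $\varepsilon$, Lemma 2 and (8),
$$Tu\le\varepsilon3^pG[1]+E(2C_2m)^pG[P_\rho^p]+G[f]\le\tfrac12+E(2C_2m)^pC_2P_\rho+C_2mP_\rho\le\tfrac12+2C_2mP_\rho=\tfrac12+U .$$
So $T(K)\subset K$. $T$ is continuous, because $g_{k-1}$ is uniformly continuous on bounded intervals and $\|G[h]\|_\infty\le\|G[1]\|_\infty\|h\|_\infty$. $T(K)$ is bounded in $C^1(\bar B)$, hence relatively compact in $C(\bar B)$. By Schauder's theorem $T$ has a fixed point $u\in K$.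

The function $u$ is in $C^1(\bar B)$. Since $g_{k-1}$ and $f$ are smooth, $g_{k-1}(u)+f\in C^1(\bar B)$, so $u\in C^{4,\alpha}(\bar B)$. Repeating this, $u\in C^\infty(\bar B)$, and $\Delta^2u=g_{k-1}(u)+f$ with $u=\partial_nu=0$ on $\partial B$. As $g_{k-1}(u)+f>0$ and $G>0$, we have $u>0$ in $B$. Lemma 1 gives $u'<0$ on $(0,1)$.

**Step 4: the height outside the core.** Since $g_{k-1}\ge0$, (5) at $|x|=\rho$ gives
$$u(\rho)\ge G[f](\rho)\ge A(\rho)=c_2\,m\,\rho^{4-N}. \tag{9}$$

**Step 5: the radius is chosen last.** With $m=m_k$ fixed, $A(\rho)\to\infty$ as $\rho\to0$, and $\omega\to\infty$. So we can choose $\rho=\rho_k$ so small that $A_k:=A(\rho_k)$ satisfies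
$$A_k\ge k,\qquad A_k>u_{k-1}(0)\ (k\ge2),\qquad\Psi(0)c_2^{-q}m_k^{1-q}\le2^{-k}\omega(A_k).$$
By (6) the last inequality says exactly that $D_k\le2^{-k}\omega(A_k)A_k^q$: the factor $m_k^{1-q}$, large when $m_k$ is small, is paid for by $\omega$. Let $u_k$ be the solution from Step 3 for this $\rho$.

**Step 6: reading off $h_k$.** The purpose is to write the source $f_{m_k,\rho_k}$ as a function of $u_k$. Let $r_k:[0,u_k(0)]\to[0,1]$ be the inverse of $r\mapsto u_k(r)$. Viewing $f_{m_k,\rho_k}$ as a function of $r$, set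
$$h_k(t)=f_{m_k,\rho_k}(r_k(t))\ \ (0\le t\le u_k(0)),\qquad h_k(t)=D_k\ \ (t\ge u_k(0)).$$
*Smoothness.* On $(0,u_k(0))$ the inverse $r_k$ is $C^\infty$, because $u_k'<0$ on $(0,1)$. At the two ends $u_k'=0$ and $r_k$ need not be smooth, but there $h_k$ is constant: near $t=0$ we have $r_k(t)\ge\frac23\rho_k$ and $h_k=0$, and near $t=u_k(0)$ we have $r_k(t)\le\frac13\rho_k$ and $h_k=D_k$. So $h_k\in C^\infty([0,\infty))$. *Monotonicity and range.* $f_{m_k,\rho_k}$ is nonincreasing in $r$ and $r_k$ is decreasing, so $h_k$ is nondecreasing, and $0\le h_k\le D_k$. *Support.* If $t\le u_k(\rho_k)$, then $r_k(t)\ge\rho_k$ and $h_k(t)=0$. By (9) this includes all $t\le A_k$.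

By construction $h_k(u_k)=f_{m_k,\rho_k}$, so $\Delta^2u_k=g_{k-1}(u_k)+h_k(u_k)=g_k(u_k)$. Also $u_k(0)\ge u_k(\rho_k)\ge A_k$. All three properties hold, and the induction is complete.

**Step 7: one nonlinearity for all $k$.** Let $g=g_0+\sum_{k\ge1}h_k$. As $h_k=0$ on $[0,A_k]$ and $A_k\ge k$, the sum is locally finite. So $g\in C^\infty([0,\infty))$ is positive and, since $g_0$ is strictly increasing, strictly increasing. Also $g(t)\ge\varepsilon t^p$ with $p>1$, so $g(t)/t\to\infty$. By property 1 and the monotonicity of $\omega$,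
$$g(t)\le\varepsilon(1+t^2)^{p/2}+\sum_{k:\,A_k\le t}2^{-k}\omega(A_k)A_k^q\le\varepsilon(1+t^2)^{p/2}+\omega(t)t^q\le2\,\omega(t)t^q$$
for large $t$, because $p<q$.

Finally $A_j\le u_j(0)<A_{j+1}$ for all $j$, so the $A_j$ increase. For $j>k$ we get $u_k\le u_k(0)<A_{k+1}\le A_j$, hence $h_j(u_k)=0$. Therefore $\Delta^2u_k=g_k(u_k)=g(u_k)$: every $u_k$ solves (1) for this one $g$, and $\|u_k\|_\infty\ge A_k\ge k\to\infty$. This proves Theorem A. $\blacksquare$

## 9. Proof of Theorem B: the weight $g(t)\,t^{-q-1}$, computed in the tail and in the core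

Now $g(t)=O(t^q)$. By the lower limit condition there are $\delta,\kappa>0$, and by the upper one $\Lambda>0$, with
$$(\lambda_1+\delta)t-\kappa\le g(t)\le\Lambda(1+t^q)\qquad(t\ge0). \tag{10}$$
Below, $C,c>0$ are constants independent of the solution, and may change from line to line.

As in Section 2, a blow-up alone gives no contradiction: the limit might be the function $V$ found there. What helps is that a tall solution also takes all lower values, in its tail, and that its tail has bounded mass. The tail gives $\int^\infty g(t)t^{-q-1}dt<\infty$, and the same integral computed in the core then forces the core to be empty.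

**Step 1: mass and pointwise bounds from superlinearity.** The purpose is to show, for $u$ a positive radial solution,
$$\int_{B_{3/4}}g(u)\,dx\le C,\qquad u(r)\le C\,r^{4-N},\qquad-u'(r)\le C\,r^{3-N}\qquad(0<r\le\tfrac12). \tag{11}$$

First, $\varphi_1\ge c(1-|x|)^2$ in $B$. Lemma 1 with $h=\lambda_1\varphi_1>0$ shows that $\varphi_1$ is radially decreasing. Its $w=-\Delta\varphi_1$ satisfies $r^{N-1}w'=-\int_0^rs^{N-1}\lambda_1\varphi_1ds<0$, so $w$ is strictly decreasing. It has mean zero over $B$ because $\varphi_1'(1)=0$. Hence $w(1)<0$, that is, $\varphi_1''(1)=\Delta\varphi_1(1)>0$. With $\varphi_1(1)=\varphi_1'(1)=0$, the function $\varphi_1(r)/(1-r)^2$ is positive on $[0,1)$ and tends to $\frac12\varphi_1''(1)>0$ as $r\to1$, so it is bounded below by some $c>0$.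

Test (1) with $\varphi_1$. All boundary terms vanish, and (10) gives
$$\lambda_1\int_Bu\varphi_1=\int_Bg(u)\varphi_1\ge(\lambda_1+\delta)\int_Bu\varphi_1-\kappa\int_B\varphi_1 .$$
So $\int u\varphi_1\le C$, then $\int g(u)\varphi_1=\lambda_1\int u\varphi_1\le C$, and hence $\int_Bg(u)(1-|x|)^2dx\le C$. In particular $\int_{B_{3/4}}g(u)\le C$.

For $|x|\le\frac12$ split $u(x)=\int_BG(x,y)g(u(y))\,dy$ at $|y|=\frac34$. By (G3) the part $|y|\ge\frac34$ is at most $C\int_Bg(u)(1-|y|)^2dy\le C$. By (G1) and the spherical mean bound in (G4) the part $|y|<\frac34$ is at most $C_1|x|^{4-N}\int_{B_{3/4}}g(u)\le C|x|^{4-N}$. Thus $u(r)\le Cr^{4-N}+C\le Cr^{4-N}$. The bound on $u'$ follows from (4). By Lemma 1, $u'<0$ on $(0,1)$.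

**Step 2: a blow-up with scale adapted to (11).** Suppose, for contradiction, that there are solutions $u_k$ with $u_k(0)=\|u_k\|_\infty\to\infty$. Put
$$\rho_k=u_k(0)^{-1/(N-4)}\to0,\qquad v_k(s)=\rho_k^{N-4}u_k(\rho_ks)\quad(0\le s\le1/\rho_k).$$
Then $0\le v_k\le1=v_k(0)$, and since $(N-4)q=N$,
$$\Delta^2v_k=f_k:=\rho_k^Ng(u_k(\rho_ks)),\qquad0\le f_k\le\Lambda(\rho_k^N+v_k^q)\le2\Lambda\ \text{ for large }k .$$
This is where $g=O(t^q)$ enters. By (11),
$$v_k(s)\le C\,s^{4-N}\qquad(0<s\le\tfrac1{2\rho_k}). \tag{12}$$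

*Compactness.* Let $W_k=-\Delta v_k$. From $s^{N-1}W_k'=-\int_0^s\tau^{N-1}f_kd\tau$ we get $-2\Lambda s/N\le W_k'\le0$. The average of $W_k$ over $B_s$ equals $-Nv_k'(s)/s$. It is $\ge0$ by Lemma 1 (rescaled), it is $\le W_k(0)$, and it is $\ge W_k(s)$. Hence $W_k(0)\ge0$. Inequality (4) is invariant under the rescaling, so $W_k(1)\le-Nv_k'(1)\le\frac{8N}3v_k(\frac12)\le\frac{8N}3$, and $W_k(0)\le W_k(1)+\frac\Lambda N$ is bounded. So the $W_k$ are bounded and equi-Lipschitz on each $[0,S]$. By Arzelà–Ascoli and weak-$*$ compactness, along a subsequence $W_k\to W$ locally uniformly on $[0,\infty)$ and $f_k\rightharpoonup f\ge0$ weak-$*$ in $L^\infty_{\rm loc}$. From $-v_k'=s^{1-N}\int_0^s\tau^{N-1}W_kd\tau$ and $v_k(0)=1$, also $v_k'\to v'$ and $v_k\to v$ locally uniformly. Passing to the limit in the integrated equations,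
$$-s^{N-1}v'=\int_0^s\tau^{N-1}W\,d\tau,\quad s^{N-1}W'=-\int_0^s\tau^{N-1}f\,d\tau,\quad v(0)=1,\quad0\le v(s)\le Cs^{4-N}. \tag{13}$$

*$f\not\equiv0$.* Otherwise $W\equiv a$ with $a=\lim W_k(0)\ge0$, and $v=1-\frac a{2N}s^2\ge0$ for all $s$ forces $a=0$. Then $v\equiv1$, contradicting $v\le Cs^{4-N}$.

*$v'<0$ and $v>0$ on $(0,\infty)$.* $W$ is nonincreasing, and its averages $-Nv'(s)/s$ are nonincreasing and $\ge0$. If $v'(s_0)=0$ for some $s_0>0$, the averages vanish for all $s\ge s_0$, so $W=0$ on $(s_0,\infty)$. Then $W\ge0$ on $(0,s_0)$ with zero average over $B_{s_0}$, so $W\equiv0$ and $v\equiv1$, a contradiction as before. So $v$ is strictly decreasing, and being $\ge0$ it is positive.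

We know that $f\not\equiv0$, and so far nothing contradicts this.

**Step 3: the tail gives $\int^\infty g(t)t^{-q-1}dt<\infty$.** The purpose is to use the nonempty core as a source that holds up the tail. Since $f\ge0$ and $f\not\equiv0$, there is $R>0$ with $\int_{B_R}f>0$. By weak-$*$ convergence there is $m_0>0$ with
$$\int_{B_{R\rho_k}}g(u_k)\,dx=\int_{B_R}f_k\,dy\ge m_0\qquad\text{for large }k .$$
Let $R\rho_k\le|x|=r\le\frac12$. For $|y|\le R\rho_k$ we have $|x-y|\le2r$, so (G2) gives
$$u_k(r)\ge\int_{B_{R\rho_k}}G(x,y)g(u_k(y))\,dy\ge c_1(2r)^{4-N}m_0=c\,r^{4-N}. \tag{14}$$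
By (11) there is $T_0\ge1$, independent of $k$, with $u_k(\frac12)\le T_0$. Substitute $t=u_k(r)$, with inverse $r_k(t)$, on $R\rho_k<r<\frac12$. By (11), $1/|u_k'(r)|\ge c\,r^{N-3}$. By (14), $t\ge c\,r_k(t)^{4-N}$, that is, $r_k(t)\ge c\,t^{-1/(N-4)}$. Since $\frac{2N-4}{N-4}=q+1$,
$$C\ge\int_{R\rho_k<|x|<1/2}g(u_k)\,dx=|S|\int_{u_k(1/2)}^{u_k(R\rho_k)}g(t)\frac{r_k(t)^{N-1}}{|u_k'(r_k(t))|}\,dt\ge c\int_{T_0}^{u_k(R\rho_k)}g(t)\,r_k(t)^{2N-4}dt\ge c\int_{T_0}^{u_k(R\rho_k)}g(t)\,t^{-q-1}dt .$$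
By (14), $u_k(R\rho_k)\ge c(R\rho_k)^{4-N}\to\infty$. Hence
$$\int_{T_0}^\infty g(t)\,t^{-q-1}dt<\infty. \tag{15}$$
For $g(t)=t^q$ this is already a contradiction. For an irregular $g$ it is not, and one more step is needed.

**Step 4: the core is empty.** The purpose is to compute the same integral at the heights of the core. Let $0<a<b$. Since $v_k'\to v'$ uniformly on $[a,b]$ and $v'$ is continuous and negative there, $-v_k'\ge c_{a,b}>0$ on $[a,b]$ for large $k$. Substitute $t=u_k(\rho_ks)=\rho_k^{4-N}v_k(s)$. Then $g(t)=\rho_k^{-N}f_k(s)$, $t^{-q-1}=\rho_k^{(N-4)(q+1)}v_k^{-q-1}$ and $|dt|=\rho_k^{4-N}|v_k'|ds$. The powers of $\rho_k$ cancel, because $-N+(N-4)(q+1)+(4-N)=-N+(N-4)q=0$. As $v_k\le1$,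
$$\int_{u_k(b\rho_k)}^{u_k(a\rho_k)}g(t)\,t^{-q-1}dt=\int_a^bf_k\,v_k^{-q-1}|v_k'|\,ds\ge c_{a,b}\int_a^bf_k\,ds .$$
The lower limit of integration is $u_k(b\rho_k)=\rho_k^{4-N}v_k(b)\to\infty$, because $v_k(b)\to v(b)>0$. By (15) the left side tends to $0$. Hence $\int_a^bf\,ds=\lim_k\int_a^bf_k\,ds=0$ for all $0<a<b$, that is, $f\equiv0$. This contradicts Step 2 and proves Theorem B. $\blacksquare$
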